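\title{The density fingerprint of a periodic set is complete in every dimension $n\ge 2$}

\begin{abstract}
The density fingerprint of a periodic set $A\subset\mathbb{R}^n$ records, for every radius $t$ and every $k$, the fraction of space covered by exactly $k$ of the closed balls of radius $t$ centered at the points of $A$. We prove that for $n\ge 2$ the fingerprint determines $A$ up to isometry, and that its behavior as $t\to\infty$ already does so. For $n=1$ the statement is false. The fingerprint gives the law of the number of points in a random ball for one radius at a time, and the proof recovers the joint law over all radii. For large radii the normalized discrepancy is a superposition of waves whose frequencies are the lengths of dual lattice vectors. Independent families of frequencies can be run at independent times, and for $n\ge2$ quadratic residue symbols split the frequencies into many such families with pseudo-random Fourier behavior.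
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice} $\Lambda\subset\mathbb{R}^n$ is the set of integer linear combinations of a basis $v_1,\dots,v_n$ of $\mathbb{R}^n$, and $U=\{\sum_i c_iv_i: 0\le c_i<1\}$ is its \emph{unit cell}. A \emph{periodic set} is a set $A=M+\Lambda=\{a+v: a\in M,\ v\in\Lambda\}$, where the \emph{motif} $M\subset U$ is finite and non-empty. Two periodic sets are \emph{isometric} if an isometry of $\mathbb{R}^n$ maps one onto the other. One set has many descriptions $(\Lambda,U,M)$, and a rigid motion changes all of them, so it is natural to look for invariants that depend on the isometry class alone.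

For $t\ge0$ and an integer $k\ge0$ let $U_k(t)$ be the set of points of $U$ that lie in exactly $k$ of the closed balls of radius $t$ centered at the points of $A$. The $k$-th \emph{density function} and the \emph{density fingerprint} of $A$ are
\[
\psi_k^A(t)=\frac{\operatorname{Vol}(U_k(t))}{\operatorname{Vol}(U)},\qquad \Psi(A)=(\psi_0^A,\psi_1^A,\psi_2^A,\dots).
\]
The number $\psi_k^A(t)$ is the limit, as $R\to\infty$, of the fraction of a ball of radius $R$ that is covered exactly $k$ times. So it does not depend on $\Lambda$ and $U$, and isometric sets have the same fingerprint. The map $A\mapsto\Psi(A)$ is called \emph{complete} if, conversely, $\Psi(A)=\Psi(A')$ implies that $A$ and $A'$ are isometric. The conjecture posed in \cite{Liverpool} is that the fingerprint map is complete in every dimension $n\ge2$. We prove it.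

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $A,A'\subset\mathbb{R}^n$ be periodic sets with $\psi_k^A(t)=\psi_k^{A'}(t)$ for all $k\ge0$ and $t\ge0$. Then $A$ and $A'$ are isometric.
\end{theorem}

The proof uses the density functions only at large radii, and this gives more. The \emph{upper} and \emph{lower density} of a measurable set $\mathcal{B}\subset(0,\infty)$ are the upper and lower limits of $T^{-1}|\mathcal{B}\cap(0,T]|$ as $T\to\infty$, where $|\cdot|$ is Lebesgue measure.

\begin{theorem}\label{thm:asymp}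
Let $n\ge2$ and let $A,A'\subset\mathbb{R}^n$ be non-isometric periodic sets. Then for some $\eta>0$ the set
\[
\mathcal{B}_\eta=\Big\{t>0:\ \sum_{k\ge0}\big|\psi_k^A(t)-\psi_k^{A'}(t)\big|\ge\eta\Big\}
\]
has positive upper density. In particular, two periodic sets $A,A'\subset\mathbb{R}^n$ with $\sum_k|\psi_k^A(t)-\psi_k^{A'}(t)|\to0$ as $t\to\infty$ are isometric.
\end{theorem}

\subsection*{What the fingerprint measures}
Let $x$ be a uniformly distributed point of the torus $X=\mathbb{R}^n/\Lambda$. We write $\mathbb{P}$ and $\mathbb{E}$ for probability and expectation, that is, for normalized Lebesgue measure on $U$, and $\|\cdot\|_q$ for the corresponding norms. Put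
\[
N(x,t)=\#\{a\in A:\ |x-a|\le t\},
\]
and let $d_1(x)\le d_2(x)\le\cdots$ be the ordered distances from $x$ to the points of $A$. Then
\begin{equation}\label{eq:laws}
\psi_k^A(t)=\mathbb{P}\big(N(x,t)=k\big),\qquad \{d_k\le t\}=\{N(\cdot,t)\ge k\}.
\end{equation}
So the fingerprint is the list of the laws of $N(\cdot,t)$, one $t$ at a time. Equivalently, it is the list of the laws of the distances $d_k$, one $k$ at a time, because $\mathbb{P}(d_k>t)=\psi^A_0(t)+\dots+\psi^A_{k-1}(t)$.

Some invariants can be read off at once. For integrable $F$ on $\mathbb{R}^n$ we have the unfolding identity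
\begin{equation}\label{eq:unfold}
\mathbb{E}\sum_{v\in\Lambda}F(x+v)=\frac{1}{\operatorname{Vol}(U)}\int_{\mathbb{R}^n}F .
\end{equation}
It gives $\mathbb{E}N(x,t)=\rho\,\omega_nt^n$, where $\rho=\#M/\operatorname{Vol}(U)$ is the density of $A$ and $\omega_n$ is the volume of the unit ball, so the fingerprint determines $\rho$. It determines the minimal distance of $A$: half of it is the largest $t$ with $\psi^A_k(t)=0$ for all $k\ge2$. For $A=\mathbb{Z}\subset\mathbb{R}$, the count $N(x,t)$ is $\lfloor 2t\rfloor$ or $\lfloor2t\rfloor+1$ with mean $2t$, so $\psi_k^{\mathbb{Z}}(t)=(1-|2t-k|)^+$, where $z^+=\max(z,0)$.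

The \emph{joint} law of $(d_1,d_2,\dots)$ determines $A$ up to isometry in every dimension (Proposition~\ref{prop:reconstruct}). The question is therefore whether the one-dimensional marginals of this law determine the law itself. For a general random sequence they do not, and on the line they do not even for periodic sets (Proposition~\ref{prop:line}). This makes a negative answer a reasonable first guess. Remark~\ref{rem:lift} shows why the plane may behave differently: a disc of one radius cuts a family of parallel lines in segments of several lengths at once.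

\subsection*{Plan of the proof}
Section~\ref{sec:joint} treats the line and reduces the theorems to an equality of mixed moments. Section~\ref{sec:limit} shows that for large $t$ the normalized discrepancy of $N(x,t)$ is close to a function $S_\theta(x)$, where the parameter $\theta$ assigns a phase, or clock, to each length of a dual lattice vector. The fingerprint determines the law of every $S_\theta$, and the clocks of arithmetically independent classes of lengths can be set independently. Section~\ref{sec:model} shows on the square lattice how moving a few clocks detects the points of $A$ near $x$. Section~\ref{sec:color} constructs the families of clocks to be moved, and Sections~\ref{sec:induction} and~\ref{sec:triple} carry out the detection and iterate it.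

\subsection*{Conventions}
We write $e(z)=e^{2\pi iz}$, and $B(x,t)$ is the closed ball. Objects are defined for $A=M+\Lambda$; the corresponding objects for $A'=M'+\Lambda'$ carry a prime ($U'$, $X'$, $\mathbb{E}'$, $N'$, $\rho'$, and so on), and every definition and estimate applies to both sets. Both theorems follow from one statement: if $n\ge2$ and
\begin{equation}\label{eq:H}
\mathcal{B}_\eta\ \text{has upper density } 0\ \text{for every }\eta>0,
\end{equation}
then $A$ and $A'$ are isometric. Indeed, this is the contrapositive of the first claim of Theorem~\ref{thm:asymp}; under the hypothesis of Theorem~\ref{thm:main} every $\mathcal{B}_\eta$ is empty, and under the hypothesis of the second claim of Theorem~\ref{thm:asymp} every $\mathcal{B}_\eta$ is bounded. The sets $\mathcal{B}_\eta$ are measurable: the sum defining them is locally finite, and each $\psi_k^A$ is continuous because $|\psi_k^A(t)-\psi_k^A(\tilde t)|\le\mathbb{E}|N(x,t)-N(x,\tilde t)|=\rho\omega_n|t^n-\tilde t^n|$.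

\section{One radius and all radii}\label{sec:joint}

\subsection*{The line}

\begin{proposition}\label{prop:line}
The periodic sets
\[
A=\{0,1,3,4,5,7,9,10,12\}+15\mathbb{Z},\qquad A'=\{0,1,3,4,6,8,9,12,14\}+15\mathbb{Z}
\]
in $\mathbb{R}$ have the same density fingerprint and are not isometric.
\end{proposition}

\begin{proof}
Let a periodic set in $\mathbb{R}$ have period $\ell$ and points $\dots<a_i<a_{i+1}<\cdots$, with $m$ points per period. The points in $[x-t,x+t]$ are consecutive, so for $k\ge1$ the number of $i$ with $a_i,\dots,a_{i+k-1}\in[x-t,x+t]$ is $(N(x,t)-k+1)^+$. For fixed $i$ this condition says $a_{i+k-1}-t\le x\le a_i+t$. By \eqref{eq:unfold},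
\[
\mathbb{E}\,(N(x,t)-k+1)^+=\frac1\ell\sum_{i\bmod m}\big(2t-(a_{i+k-1}-a_i)\big)^+ .
\]
These numbers determine the law of $N(\cdot,t)$, since $\mathbb{P}(N\ge j+1)=\mathbb{E}(N-j)^+-\mathbb{E}(N-j-1)^+$ for $j\ge0$. Hence the fingerprint is determined by $\ell$ and the multisets of $r$-step differences $\{a_{i+r}-a_i\}_{i\bmod m}$, $r\ge0$.

The cyclic gap sequences of $A$ and $A'$ are $(1,2,1,1,2,2,1,2,3)$ and $(1,2,1,2,2,1,3,2,1)$. The sums of $r$ consecutive gaps, listed in cyclic order, are
\[
\begin{array}{c|c|c|c}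
r & A & A' & \text{multiset}\\ \hline
1 & 1,2,1,1,2,2,1,2,3 & 1,2,1,2,2,1,3,2,1 & \{1^4,2^4,3\}\\
2 & 3,3,2,3,4,3,3,5,4 & 3,3,3,4,3,4,5,3,2 & \{2,3^5,4^2,5\}\\
3 & 4,4,4,5,5,5,6,6,6 & 4,5,5,5,6,6,6,4,4 & \{4^3,5^3,6^3\}\\
4 & 5,6,6,6,7,8,7,8,7 & 6,7,6,8,8,7,7,6,5 & \{5,6^3,7^3,8^2\}
\end{array}
\]
where exponents are multiplicities. For $r=5,\dots,8$ the differences are the complements to $15$ of those for $9-r$; for $r=0$ they vanish; and adding $9$ steps adds $15$. So the fingerprints agree.

An isometry of $\mathbb{R}$ taking $A$ to $A'$ takes a gap of length $3$ to a gap of length $3$ and preserves or reverses the order of the gaps. Read from its unique $3$, the sequence of $A$ is $3,1,2,1,1,2,2,1,2$. The sequence of $A'$ is $3,2,1,1,2,1,2,2,1$ forward and $3,1,2,2,1,2,1,1,2$ backward. Neither agrees with that of $A$.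
\end{proof}

\begin{remark}\label{rem:lift}
Joint laws do separate these two sets. The condition $N(x,1)=0$ puts $x$ within $\frac12$ of the midpoint of a gap of length $3$, and $N(x,\frac52)=3$ then selects, up to a null set, the half $x\in(13.5,14)$ for $A$ and $x\in(10,10.5)$ for $A'$ (modulo $15$). There $N(x,\frac{11}2)$ counts $9,10,12,15,16,18,19$ for $A$ and $6,8,9,12,14,15$ for $A'$. So the event $\{N(x,1)=0,\ N(x,\frac52)=3,\ N(x,\frac{11}2)=7\}$ has probability $\frac1{30}$ for $A$ and $0$ for $A'$.

The obvious lift to the plane is the pair $A\times\lambda\mathbb{Z}$, $A'\times\lambda\mathbb{Z}$ with $\lambda>3$. These sets are not isometric: the rows are the connected components of the graph joining points at distance at most $3$, so an isometry would map a copy of $A$ onto a copy of $A'$. The number of points of $A\times\lambda\mathbb{Z}$ in $B((x,y),t)$ is the sum of $N\big(x,\sqrt{t^2-(y-\lambda j)^2}\big)$ over all $j$ with $|y-\lambda j|\le t$. Its law involves the joint law of $N(x,\cdot)$ at several radii, and by Theorem~\ref{thm:main}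 it does separate the two lifts.
\end{remark}

\subsection*{The joint law determines the set}
To speak of joint laws through moments we smooth the counting function. For real $f\in C_c((0,\infty))$ put
\[
\Phi_f(x)=\sum_{a\in A}f(|x-a|),
\]
a bounded continuous function on $X$.

\begin{proposition}\label{prop:reconstruct}
Let $n\ge1$ and let $A,A'\subset\mathbb{R}^n$ be periodic sets such that
\begin{equation}\label{eq:moments}
\mathbb{E}\Big[\prod_{i=1}^k\Phi_{f_i}\Big]=\mathbb{E}'\Big[\prod_{i=1}^k\Phi'_{f_i}\Big]
\end{equation}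
for all $k\ge1$ and all real $f_1,\dots,f_k\in C_c((0,\infty))$. Then $A$ and $A'$ are isometric.
\end{proposition}

\begin{proof}
\emph{Joint laws.} Repetitions among the $f_i$ are allowed, so the bounded random vectors $(\Phi_{f_1},\dots,\Phi_{f_k})$ and $(\Phi'_{f_1},\dots,\Phi'_{f_k})$ have the same mixed moments. Polynomials are dense in the continuous functions on a cube, so the two vectors have the same law. Given $t>0$, let $f^{(l)}$ be piecewise linear, equal to $1$ on $[\frac1l,t]$ and to $0$ outside $[\frac1{2l},t+\frac1l]$. Then $\Phi_{f^{(l)}}(x)\to N(x,t)$ for $x\notin A$. Hence $(N(x,t_1),\dots,N(x,t_k))$ has the same law for $A$ and $A'$, for all $t_i>0$. By \eqref{eq:laws}, $\mathbb{P}(d_1\le t_1,\dots,d_k\le t_k)=\mathbb{P}(N(x,t_i)\ge i\text{ for all }i)$, so for each $k$ the vectors $(d_1,\dots,d_k)$ and $(d'_1,\dots,d'_k)$ have the same law.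

\emph{A local isometry for each large $k$.} The point is that equality of laws matches distance vectors for a set of $x$ of positive measure, and distances to fixed points are polynomial after squaring. Choose $t_0$ such that every closed ball of radius $t_0$ contains $n+1$ affinely independent points of $A'$; any $t_0$ for which every such ball contains a closed cell of a fixed translate of $\Lambda'$ in $A'$ will do. Let $k>\max_{x'}N'(x',t_0)$. For an ordered $k$-tuple $\mathbf{a}=(a_1,\dots,a_k)$ of points of $A$ let $U_{\mathbf{a}}$ be the set of $x$ in the interior of $U$ with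
\[
|x-a_1|<\dots<|x-a_k|<|x-a|\quad\text{for all other }a\in A,
\]
and put $\phi_{\mathbf{a}}(x)=(|x-a_i|^2)_{i\le k}$. The sets $U_{\mathbf{a}}$ are open because $A$ is locally finite. Only finitely many are non-empty because $d_k$ is bounded. They cover $U$ except for its boundary and countably many bisecting hyperplanes. On $U_{\mathbf{a}}$ we have $(d_i^2)_{i\le k}=\phi_{\mathbf{a}}$. Define $U'_{\mathbf{b}}$ and $\phi_{\mathbf{b}}$ in the same way for $k$-tuples $\mathbf{b}$ in $A'$. If $x'\in U'_{\mathbf{b}}$, then $|x'-b_k|>t_0$ by the choice of $k$, so $\mathbf{b}$ contains all points of $A'\cap B(x',t_0)$, and the vectors $b_i-b_1$ span $\mathbb{R}^n$.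

The finite union $\Sigma=\bigcup_{\mathbf{b}}\phi_{\mathbf{b}}(U'_{\mathbf{b}})$ is $\sigma$-compact, hence Borel, and it carries the law of $(d_i'^2)_{i\le k}$. So it carries the law of $(d_i^2)_{i\le k}$. Fix $\mathbf{a}$ with $U_{\mathbf{a}}\ne\emptyset$. Almost every $x\in U_{\mathbf{a}}$ has $\phi_{\mathbf{a}}(x)\in\Sigma$, so for some $\mathbf{b}$ the set $\mathcal{E}=\{x\in U_{\mathbf{a}}:\phi_{\mathbf{a}}(x)\in\phi_{\mathbf{b}}(U'_{\mathbf{b}})\}$ has positive measure. For $x\in\mathcal{E}$ take $x'\in U'_{\mathbf{b}}$ with $|x-a_i|=|x'-b_i|$ for $i\le k$. Subtracting the squared equation for $i=1$ from that for $i$ gives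
\[
2x'\cdot(b_i-b_1)=|b_i|^2-|b_1|^2-|x-a_i|^2+|x-a_1|^2 ,
\]
and the right side is affine in $x$. Solving for $x'$ with $n$ indices $i$ for which the $b_i-b_1$ form a basis, we get $x'=T_k(x)=\mathcal{L}x+u$ with a linear map $\mathcal{L}$ and a vector $u$ that do not depend on $x\in\mathcal{E}$. The polynomial identities $|x-a_i|^2=|\mathcal{L}x+u-b_i|^2$ hold on a set of positive measure, hence for all $x\in\mathbb{R}^n$. The quadratic parts give $|x|^2=|\mathcal{L}x|^2$, so $T_k$ is an isometry, and $x=a_i$ gives $T_ka_i=b_i$. Fix $x_k\in\mathcal{E}$ and put $r_k=|x_k-a_k|=|T_kx_k-b_k|$. Then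
\[
T_k\big(A\cap B(x_k,r_k)\big)=\{b_1,\dots,b_k\}=A'\cap B(T_kx_k,r_k).
\]

\emph{The limit $k\to\infty$.} We have $x_k\in U$, $T_kx_k\in U'$, and $r_k\to\infty$ because $k=N(x_k,r_k)\le C(1+r_k)^n$. The linear parts of the $T_k$ lie in the compact group $O(n)$ and the translation parts are bounded, so a subsequence converges to an isometry $T$. For $a\in A$ we have $a\in B(x_k,r_k)$ and $T_ka\in A'$ for large $k$; since $A'$ is closed, $Ta\in A'$. For $b\in A'$ we have $b\in B(T_kx_k,r_k)$ and $T_k^{-1}b\in A$ for large $k$, so $T^{-1}b\in A$. Hence $T(A)=A'$.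
\end{proof}

It remains to derive \eqref{eq:moments} from \eqref{eq:H} when $n\ge2$.

\section{The discrepancy at large radii}\label{sec:limit}

\subsection*{Fourier expansion}
Let $\Lambda^*=\{\xi:\xi\cdot v\in\mathbb{Z}\text{ for all }v\in\Lambda\}$ be the dual lattice. The functions $e(\xi\cdot x)$, $\xi\in\Lambda^*$, are an orthonormal basis of $L^2(X)$. We use the count $\#\{\xi\in\Lambda^*:0<|\xi|<2Y\}\le CY^n$ for $Y>0$, which gives $\sum_{\xi\ne0}|\xi|^{-n-1}<\infty$. Put
\[
a_\xi=\frac1{\operatorname{Vol}(U)}\sum_{a\in M}e(-\xi\cdot a),\qquad \alpha_\xi=a_\xi|\xi|^{-(n+1)/2}\quad(\xi\neq0),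
\]
so that $\alpha_{-\xi}=\overline{\alpha_\xi}$ and $|\alpha_\xi|\le\rho|\xi|^{-(n+1)/2}$. By \eqref{eq:unfold}, the Fourier coefficient of $N(\cdot,t)$ at $\xi$ is $a_\xi$ times the Fourier transform of the indicator of $B(0,t)$, which for $\xi\ne0$ is $(t/|\xi|)^{n/2}J_{n/2}(2\pi t|\xi|)$, with $J_\nu$ the Bessel function. Hence the \emph{normalized discrepancy} has the expansion
\[
D(x,t):=t^{-\frac{n-1}2}\big(N(x,t)-\rho\omega_nt^n\big)=\sum_{\xi\ne0}\alpha_\xi\,\mathcal{J}(|\xi|t)\,e(\xi\cdot x),\qquad \mathcal{J}(z)=z^{1/2}J_{n/2}(2\pi z),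
\]
in $L^2(X)$. The classical asymptotics as $z\to\infty$ are
\[
J_\nu(z)=\sqrt{\tfrac{2}{\pi z}}\cos\big(z-\tfrac{\nu\pi}2-\tfrac\pi4\big)+O(z^{-3/2}),\qquad \tfrac{d}{dz}J_\nu(z)=-\sqrt{\tfrac{2}{\pi z}}\sin\big(z-\tfrac{\nu\pi}2-\tfrac\pi4\big)+O(z^{-3/2}).
\]
With $\varphi=\pi(n+1)/4$ they give $\mathcal{J}(z)=\pi^{-1}\cos(2\pi z-\varphi)+O(1/z)$ and, by the product rule, $\frac{d}{dz}\mathcal{J}(z)=O(1/z)-2\sin(2\pi z-\varphi)$. On compact subsets of $(0,\infty)$ all terms are bounded. So for each $z_0>0$
\begin{equation}\label{eq:bessel}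
\mathcal{J}(z)=\pi^{-1}\cos(2\pi z-\varphi)+R(z),\qquad |R(z)|+\big|\tfrac{d}{dz}R(z)\big|\le C_{z_0}/z\quad(z\ge z_0).
\end{equation}

\subsection*{Limit functions}
In the main term of \eqref{eq:bessel} the radius $t$ enters only through the phases $t|\xi|\bmod1$. We collect all possible limits of these phases in one compact group. Let $\mathcal{R}$ be the set of lengths of nonzero vectors of $\Lambda^*\cup\Lambda'^*$, let $\Gamma\subset\mathbb{R}$ be the countable additive group generated by $\mathcal{R}$, and let $\Theta=\operatorname{Hom}(\Gamma,\mathbb{R}/\mathbb{Z})$. With the topology of pointwise convergence $\Theta$ is a closed subgroup of $(\mathbb{R}/\mathbb{Z})^\Gamma$, hence a compact metrizable group. For $\theta\in\Theta$ put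
\[
S_\theta(x)=\frac1\pi\sum_{\xi\ne0}\alpha_\xi\cos\big(2\pi\theta(|\xi|)-\varphi\big)\,e(\xi\cdot x)\in L^2(X).
\]
The function $S_\theta$ is real, since the coefficients at $\xi$ and $-\xi$ are conjugate. The map $\theta\mapsto S_\theta$ is continuous into $L^2(X)$ by dominated convergence for the coefficients. The same group $\Theta$ parametrizes $S_\theta$ and $S'_\theta$. For $t\in\mathbb{R}$ let $\theta_t(\gamma)=t\gamma\bmod1$ and $S(\cdot,t)=S_{\theta_t}$. By \eqref{eq:bessel},
\begin{equation}\label{eq:DS}
\|D(\cdot,t)-S(\cdot,t)\|_2^2\le Ct^{-2}\sum_{\xi\ne0}|\xi|^{-n-3}\le Ct^{-2}\qquad(t\ge1).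
\end{equation}

\begin{lemma}\label{lem:equi}
For every non-empty open set $O\subset\Theta$ the set $\{t>0:\theta_t\in O\}$ has positive lower density.
\end{lemma}

\begin{proof}
For $\gamma\in\Gamma$ let $e_\gamma(\theta)=e(\theta(\gamma))$, a character of $\Theta$. If $\gamma\ne0$, then $e_\gamma(\theta_{1/(2\gamma)})=-1$, so invariance of the Haar probability measure under translation by $\theta_{1/(2\gamma)}$ gives $\int_\Theta e_\gamma=0$; also $\frac1T\int_0^Te(\gamma t)\,dt\to0$. Hence $\frac1T\int_0^TF(\theta_t)\,dt\to\int_\Theta F$ for $F$ in the span of the $e_\gamma$. This span is an algebra that contains the constants, is closed under conjugation and separates points, so by the Stone--Weierstrass theorem the limit holds for all continuous $F$. Take $F\not\equiv0$ continuous with $0\le F\le1_O$. Haar measure charges non-empty open sets, so $\int_\Theta F>0$, and this number bounds the lower density from below.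
\end{proof}

The next proposition is the only place where the hypothesis on the fingerprints is used.

\begin{proposition}\label{prop:limit}
Assume \eqref{eq:H}. Then $\rho=\rho'$, and for every $\theta\in\Theta$ the functions $S_\theta$ on $X$ and $S'_\theta$ on $X'$ have the same law.
\end{proposition}

\begin{proof}
For any function $F$ on the integers with $|F|\le1$,
\begin{equation}\label{eq:tv}
\big|\mathbb{E}F(N(x,t))-\mathbb{E}'F(N'(x,t))\big|\le\sum_k|\psi_k^A(t)-\psi_k^{A'}(t)|.
\end{equation}
By \eqref{eq:DS}, $\|D(\cdot,t)\|_2\le C$ for $t\ge1$, so Chebyshev's inequality gives $\mathbb{P}(|Nt^{-n}-\rho\omega_n|>\epsilon)\le C\epsilon^{-2}t^{-n-1}$, and likewise for $A'$ with $\rho'$. If $\rho\ne\rho'$, take $\epsilon<|\rho-\rho'|\omega_n/2$ and let $F$ be the indicator of $\{k:|kt^{-n}-\rho\omega_n|\le\epsilon\}$. The left side of \eqref{eq:tv} then tends to $1$, so $\mathcal{B}_{1/2}$ contains all large $t$, contrary to \eqref{eq:H}. Thus $\rho=\rho'$, and $D$ and $D'$ are the same function of $N$ and $N'$.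

Let $O_1\supset O_2\supset\cdots$ be a basis of open neighborhoods of $\theta$. The set $\{t:\theta_t\in O_k\}$ has positive lower density, while $\mathcal{B}_{1/k}\cup(0,k)$ has upper density $0$. So there is $t_k\ge k$ with $\theta_{t_k}\in O_k$ and $t_k\notin\mathcal{B}_{1/k}$. By \eqref{eq:DS} and continuity, $D(\cdot,t_k)\to S_\theta$ in $L^2(X)$ and $D'(\cdot,t_k)\to S'_\theta$ in $L^2(X')$. By \eqref{eq:tv}, $|\mathbb{E}e^{isD(\cdot,t_k)}-\mathbb{E}'e^{isD'(\cdot,t_k)}|\le1/k$ for $s\in\mathbb{R}$. In the limit the characteristic functions of $S_\theta$ and $S'_\theta$ agree.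
\end{proof}

\subsection*{The limit function sees small spheres}
The function $S(\cdot,t)$ came from large $t$, but it is defined for all $t$. At a bounded radius $r$ it is not close to $D(\cdot,r)$. However, the difference $D-S$ is Lipschitz in $r$ by the derivative bound in \eqref{eq:bessel}, so $S$ has the same jumps as $D$. Fix $I=[r_0,r_1]$ with $0<r_0<r_1$. For $0<h\le1$ and $r\in I$ let $\Delta_hF(r)=F(r+h)-F(r)$ and let
\[
\nu(x,r)=\#\{a\in A:\ r<|x-a|\le r+h\}
\]
count the points in a thin shell. It is bounded by $\max_xN(x,r_1+1)$.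

\begin{lemma}\label{lem:jump}
There is $C$, independent of $h$, such that for $r\in I$
\[
\Delta_hS(x,r)=r^{-\frac{n-1}2}\nu(x,r)+\zeta(x,r),\qquad\|\zeta(\cdot,r)\|_2\le Ch .
\]
\end{lemma}

\begin{proof}
The function $D-S$ has coefficients $\alpha_\xi R(|\xi|t)$. For $t\in[r_0,r_1+1]$ their $t$-derivative is at most $|\alpha_\xi|\cdot|\xi|\cdot C/(|\xi|t)\le C|\xi|^{-(n+1)/2}$. So $\|\Delta_h(D-S)\|_2\le Ch$. Since $\nu=\Delta_hN$, the definition of $D$ gives
\[
\Delta_hD-r^{-\frac{n-1}2}\nu=\big[(r+h)^{-\frac{n-1}2}-r^{-\frac{n-1}2}\big]N(x,r+h)-\rho\omega_n\Delta_h\big(r^{\frac{n+1}2}\big),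
\]
which is $O(h)$ pointwise because $N(x,r+h)\le C$.
\end{proof}

The shell term dominates: $\nu$ is integer valued, so $\|\nu\|_2^2\ge\mathbb{E}\nu=\rho\omega_n((r+h)^n-r^n)\ge ch$, and $\sqrt h$ is much larger than $h$.

\subsection*{Independent clocks}
The group $\Theta$ is much larger than the line $\{\theta_t\}$, and this is what Proposition~\ref{prop:limit} gains over the hypothesis. To use the gain we need to know which phases $\theta(\lambda)$, $\lambda\in\mathcal{R}$, can be prescribed freely. Fix bases of $\Lambda^*$ and $\Lambda'^*$, let $Q=(Q_{ij})$ and $Q'=(Q'_{ij})$ be their Gram matrices, and let $K=\mathbb{Q}(Q_{ij},Q'_{ij})\subset\mathbb{R}$, a finitely generated field. If $\xi\in\Lambda^*$ has coordinates $x\in\mathbb{Z}^n$, then $|\xi|^2=\sum Q_{ij}x_ix_j$, so $\lambda^2\in K$ for all $\lambda\in\mathcal{R}$. Two lengths are \emph{equivalent} if their ratio lies in $K$, and the equivalence classes in $\mathcal{R}$ are called \emph{classes}. Ratios in $\mathbb{Q}$ would not do: the lengths $1,\sqrt2,1+\sqrt2$ of a rectangular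 lattice in $\mathbb{R}^3$ have irrational ratios and are linearly dependent over $\mathbb{Q}$. There $K$ contains $(1+\sqrt2)^2=3+2\sqrt2$, and the three lengths lie in one class.

\begin{lemma}\label{lem:indep}
If $\lambda_1,\dots,\lambda_k>0$, $\lambda_i^2\in K$, and $\lambda_i/\lambda_j\notin K$ for $i\ne j$, then $\lambda_1,\dots,\lambda_k$ are linearly independent over $K$.
\end{lemma}

\begin{proof}
Otherwise take a nontrivial relation with the least number of terms. After renumbering it reads $\sum_{i\le l}\kappa_i\lambda_i=0$ with all $\kappa_i\in K$ nonzero and $l\ge2$. The numbers $\mu_i=\lambda_i/\lambda_l$ have squares in $K$, so $K(\mu_1,\dots,\mu_l)$ is the splitting field of $\prod_i(T^2-\mu_i^2)$, a Galois extension of $K$, and each automorphism over $K$ maps each $\mu_i$ to $\pm\mu_i$. Since $\mu_1\notin K$, some automorphism $\sigma$ has $\sigma\mu_1=-\mu_1$. Add $\sum\kappa_i\mu_i=0$ and its image under $\sigma$. The first term cancels and the last term is $2\kappa_l\ne0$. This is a shorter nontrivial relation, a contradiction.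
\end{proof}

Call $\mathcal{F}\subset\mathcal{R}$ a \emph{family} if it is a union of classes. Write $S_{\mathcal{F},\theta}$ for the part of the series $S_\theta$ with $|\xi|\in\mathcal{F}$, and $S_{\mathcal{F}}(\cdot,t)=S_{\mathcal{F},\theta_t}$. These functions are real.

\begin{corollary}\label{cor:clocks}
Let $\mathcal{R}=\mathcal{F}_0\cup\dots\cup\mathcal{F}_l$ be a partition into families and let $\theta^0,\dots,\theta^l\in\Theta$. There is $\tilde\theta\in\Theta$ with $S_{\tilde\theta}=\sum_jS_{\mathcal{F}_j,\theta^j}$ and $S'_{\tilde\theta}=\sum_jS'_{\mathcal{F}_j,\theta^j}$.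
\end{corollary}

\begin{proof}
For a class $c$ let $\Gamma_c$ be the group generated by $c$. If $\lambda_c\in c$, then $\Gamma_c\subset\lambda_cK$, so Lemma~\ref{lem:indep} gives $\Gamma=\bigoplus_c\Gamma_c$. Define $\tilde\theta$ on $\Gamma_c$ as $\theta^j$ when $c\subset\mathcal{F}_j$.
\end{proof}

\section{The mechanism on the square lattice}\label{sec:model}

We know the law of $S_\theta(x)$ for each $\theta$ and want mixed moments of the $\Phi_f$. Lemma~\ref{lem:jump} says that moving \emph{all} clocks from $r$ to $r+h$ detects a point of $A$ at distance about $r$ from $x$. This spends all clocks on one radius. To detect points at many radii we want to move only a small family of clocks and keep the others for later. This section shows what a part of the clocks detects, for $A=\Lambda=\Lambda^*=\mathbb{Z}^2$. Nothing here is used in the proof.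

Take also $\Lambda'=\mathbb{Z}^2$. Then $K=\mathbb{Q}$, the lengths are $\sqrt k$ with $k=x_1^2+x_2^2>0$, and the class of $\sqrt k$ is given by the squarefree part of $k$. The classes of $1,\sqrt2,\sqrt5,\dots$ carry independent clocks. For instance, there are arbitrarily large $t$ with $t\approx r$ and $\sqrt2\,t\approx\sqrt2\,\tilde r$ modulo $1$, for any given $r,\tilde r$.

A single class is not a convenient set of frequencies, since we have no formula for its effect in $x$-space. A union of residue classes modulo $p\Lambda^*$ is convenient, since restricting to it means averaging translates by $p^{-1}\Lambda$. Quadratic residue symbols give sets of both kinds at once. Take $p=3$ and let $\chi(\xi)=\big(\frac{x_1^2+x_2^2}{3}\big)$ be the Legendre symbol. Modulo $3$ it is $+1$ at $(\pm1,0),(0,\pm1)$, it is $-1$ at $(\pm1,\pm1)$, and it is $0$ at the origin. If $ku^2=\tilde k\tilde u^2$ with $3\nmid k\tilde k$, then $u$ and $\tilde u$ contain the same power of $3$, so $k\equiv\tilde k\pmod3$. Hence each class has a color: $1,\sqrt{10},\sqrt{13}$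 have color $+1$, and $\sqrt2,\sqrt5,\sqrt{17}$ have color $-1$. Let $\mathcal{F}_\pm$ be the two families. For $\xi\notin3\mathbb{Z}^2$ the indicator of $|\xi|\in\mathcal{F}_\pm$ is $m_\pm(\xi)=\frac12(1\pm\chi(\xi))$.

Expand $\chi(\xi)=\sum_y\widehat\chi(y)e(\xi\cdot y)$ over $y\in\frac13\mathbb{Z}^2/\mathbb{Z}^2$. With $\gamma_i=2\cos(2\pi y_i)\in\{2,-1\}$,
\[
\widehat\chi(y)=\tfrac19(\gamma_1+\gamma_2-\gamma_1\gamma_2)=
\begin{cases}
0,& y=0,\\
\frac13,& \text{exactly one }y_i\text{ is }0\ \text{(four points)},\\
-\frac13,& \text{no }y_i\text{ is }0\ \text{(four points)}.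
\end{cases}
\]
So $m_\pm$ has coefficients $c_\pm(0)=\frac12$ and $c_\pm(y)=\pm\frac12\widehat\chi(y)$, of modulus $\frac16$, for $y\ne0$. Multiplying Fourier coefficients by $e(\xi\cdot y)$ translates a function by $y$. By Lemma~\ref{lem:jump},
\[
\Delta_hS_{\mathcal{F}_\pm}(x,r)=r^{-1/2}\Big[\tfrac12\nu(x,r)+\sum_{y\ne0}c_\pm(y)\,\nu(x+y,r)\Big]+\cdots,
\]
where the dots stand for a term of norm $O(h)$ and a term with frequencies in $3\mathbb{Z}^2$. The family $\mathcal{F}_\pm$ sees a shell of weight $\frac12$ about each \emph{true center} in $\mathbb{Z}^2$ and a shell of weight $\pm\frac16$ about each of eight \emph{ghost centers} per cell, the other points of $\frac13\mathbb{Z}^2$.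

Thin shells about distinct centers overlap in area much smaller than $h$. So a product of $k$ such increments is essentially a sum over centers of the products of the weights. The true center gets $2^{-k}$ and the ghosts get $8\cdot6^{-k}$ in total absolute value. This is $\frac12$ against $\frac43$ for $k=1$, $\frac14$ against $\frac29$ for $k=2$, and $\frac18$ against $\frac1{27}$ for $k=3$. For a large prime $p$ the pattern sharpens. Lemma~\ref{lem:gauss} below gives $|\widehat\chi(y)|\le p^{-1/2}$ and shows that $\chi$ vanishes on a proportion at most $2/p$ of the residues.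
\begin{itemize}
\item Two factors never suffice. By Parseval, $\sum_yc_+(y)c_-(y)$ is the mean of $m_+m_-=\frac14(1-\chi^2)$, which is at most $\frac1{2p}$, while $c_+(0)c_-(0)=\frac14(1-\widehat\chi(0)^2)\ge\frac14-\frac1{4p}$. So the ghosts carry total weight at least $\frac14-\frac3{4p}$, as much as the true center. For $p=3$ the identity reads $\frac14-\frac29=\frac14\cdot\frac19$.
\item Three factors do. We have $\sum_{y\ne0}|c_\pm(y)|^3\le\max_{y\ne0}|c_\pm(y)|\cdot\sum_y|c_\pm(y)|^2\le\frac12p^{-1/2}$, which is small against $\frac18$.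
\end{itemize}
The three factors must come from three disjoint families, because their clocks are moved independently, and one prime gives only two colors. Moreover the three families must be a negligible part of all frequencies, so that the remaining clocks still describe $S_\theta$. Both needs are met by $L$ primes, which give $2^L$ families, with $L\to\infty$. The true weight drops to $2^{-L}$ per factor, so the primes must be large compared with $2^L$.

\section{Coloring the classes by quadratic residues}\label{sec:color}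

From now on $n\ge2$. For general lattices $|\xi|^2$ is a real number in $K$, and it must be reduced modulo $p$ in a way that respects squares of elements of $K$. An embedding of $K$ into the field $\mathbb{Q}_p$ of $p$-adic numbers does this. Recall that $\mathbb{Z}_p\subset\mathbb{Q}_p$ is an uncountable ring with $\mathbb{Z}_p/p\mathbb{Z}_p=\mathbb{F}_p$, that its units $\mathbb{Z}_p^\times$ are the elements with nonzero reduction, and that every nonzero element of $\mathbb{Q}_p$ is a unit times an integer power of $p$. Hensel's lemma states that a simple root modulo $p$ of a polynomial in $\mathbb{Z}_p[T]$ lifts to a root in $\mathbb{Z}_p$. We use one case of Chebotarev's theorem: the primes that split completely in a finite Galois extension $E/\mathbb{Q}$ have natural density $1/[E:\mathbb{Q}]$ among all primes.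

\begin{definition}
An odd prime $p$ is \emph{admissible} if there is a field embedding $\sigma_p:K\to\mathbb{Q}_p$ with all $\sigma_p(Q_{ij}),\sigma_p(Q'_{ij})\in\mathbb{Z}_p$ and $\sigma_p(\det Q),\sigma_p(\det Q')\in\mathbb{Z}_p^\times$.
\end{definition}

\begin{lemma}\label{lem:admissible}
The admissible primes contain a set of primes of positive density.
\end{lemma}

\begin{proof}
Let $\tau=(\tau_1,\dots,\tau_k)$ be a transcendence basis of $K$ over $\mathbb{Q}$, with $k=0$ allowed. By the primitive element theorem $K=\mathbb{Q}(\tau)(\omega)$. Multiplying $\omega$ by a common denominator of the coefficients of its minimal polynomial, we may assume that this monic polynomial $F(\tau;T)$ lies in $\mathbb{Z}[\tau][T]$. Its discriminant $\mathcal{D}(\tau)\in\mathbb{Z}[\tau]$ is nonzero. Since $K=\mathbb{Q}(\tau)[\omega]$, there is $0\ne\mathcal{N}(\tau)\in\mathbb{Z}[\tau]$ such that all $Q_{ij},Q'_{ij},(\det Q)^{-1},(\det Q')^{-1}$ lie in $\mathcal{N}^{-1}\mathbb{Z}[\tau,\omega]$. Choose $z\in\mathbb{Z}^k$ with $\mathcal{D}(z)\mathcal{N}(z)\ne0$,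 and let $p\nmid2\mathcal{D}(z)\mathcal{N}(z)$ be a prime that splits completely in the splitting field $E$ of $F(z;T)$. Such primes have positive density. We show that $p$ is admissible.

The roots of $F(z;T)$ are integers of $E$. Reducing them modulo a prime of $E$ above $p$, whose residue field is $\mathbb{F}_p$, we see that $F(z;T)$ modulo $p$ is a product of linear factors, and these are distinct because $p\nmid\mathcal{D}(z)$. Choose $t_i\in z_i+p\mathbb{Z}_p$ successively with $t_i$ transcendental over $\mathbb{Q}(t_1,\dots,t_{i-1})$; at each step only countably many values are excluded. Then $\tau_i\mapsto t_i$ embeds $\mathbb{Q}(\tau)$ into $\mathbb{Q}_p$. Since $F(t;T)\equiv F(z;T)\pmod p$, Hensel's lemma gives a root $\varpi\in\mathbb{Z}_p$ of $F(t;T)$, and $\omega\mapsto\varpi$ extends the embedding to $\sigma_p:K=\mathbb{Q}(\tau)[T]/(F)\to\mathbb{Q}_p$. Now $\sigma_p$ maps $\mathbb{Z}[\tau,\omega]$ into $\mathbb{Z}_p$, and $\sigma_p(\mathcal{N})=\mathcal{N}(t)\equiv\mathcal{N}(z)\not\equiv0\pmod p$ is a unit. So all listed elements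 are mapped into $\mathbb{Z}_p$. In particular $\sigma_p(\det Q)$ and its inverse lie in $\mathbb{Z}_p$, and the same holds for $Q'$.
\end{proof}

Fix $\sigma_p$ for each admissible $p$. For $\xi\in\Lambda^*$ with coordinates $x$ put
\[
q_p(\xi)=\sigma_p(|\xi|^2)\bmod p=\sum\sigma_p(Q_{ij})x_ix_j\bmod p,\qquad\chi_p(\xi)=\Big(\frac{q_p(\xi)}p\Big)\in\{0,\pm1\}.
\]
Thus $q_p$ is a nondegenerate quadratic form on $\Lambda^*/p\Lambda^*\cong\mathbb{F}_p^n$. The same $\sigma_p$ defines $q'_p$ and $\chi'_p$ on $\Lambda'^*$. Let $\lambda,\tilde\lambda$ be lengths in one class, $\lambda=\kappa\tilde\lambda$ with $\kappa\in K$, and suppose that $\sigma_p(\lambda^2)$ and $\sigma_p(\tilde\lambda^2)$ are units. Then $\sigma_p(\kappa)^2$ is a unit, so $\sigma_p(\kappa)$ is a unit, and the reductions of $\sigma_p(\lambda^2)$ and $\sigma_p(\tilde\lambda^2)$ have the same Legendre symbol. Hence each class $c$ has a \emph{$p$-color} in $\{\pm1\}$, equal to $\chi_p(\xi)$ for every $\xi\in\Lambda^*$ with $|\xi|\in c$, $\chi_p(\xi)\ne0$, and to $\chi'_p(\xi)$ for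 every $\xi\in\Lambda'^*$ with $|\xi|\in c$, $\chi'_p(\xi)\neq0$. If there is no such $\xi$ in either lattice, we set the color to $+1$.

\begin{lemma}\label{lem:gauss}
Let $p$ be an odd prime, $n\ge2$, and $q$ a nondegenerate quadratic form on $\mathbb{F}_p^n$. For all $y\in\mathbb{F}_p^n$,
\[
\Big|p^{-n}\sum_{x\in\mathbb{F}_p^n}\Big(\frac{q(x)}p\Big)e(-x\cdot y/p)\Big|\le p^{-(n-1)/2}\le p^{-1/2}.
\]
Moreover $\#\{x:q(x)=0\}\le2p^{n-1}$.
\end{lemma}

\begin{proof}
Let $g=\sum_u\big(\frac up\big)e(u/p)$ be the Gauss sum, $|g|=\sqrt p$. For all $l\in\mathbb{F}_p$ we have $\big(\frac lp\big)g=\sum_u\big(\frac up\big)e(ul/p)$: substitute $u\mapsto u/l$ if $l\ne0$, and note that both sides vanish if $l=0$. So the sum over $x$ equals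
\[
g^{-1}\sum_{u\ne0}\Big(\frac up\Big)\sum_xe\big((uq(x)-x\cdot y)/p\big).
\]
After a linear change of variables $q=\sum_ib_ix_i^2$ with all $b_i\ne0$, and the inner sum is a product of $n$ sums $\sum_{x_i}e((ub_ix_i^2+y_i^*x_i)/p)$. Completing the square reduces each of them, up to a factor of modulus $1$, to $\sum_{l}\big(1+\big(\frac lp\big)\big)e(ub_il/p)=\big(\frac{ub_i}p\big)g$. The total is at most $p^{-1/2}\cdot p\cdot p^{n/2}$, and dividing by $p^n$ gives the bound. For the last claim, each choice of $x_2,\dots,x_n$ leaves at most two $x_1$ with $q(x)=0$.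
\end{proof}

The inequality $p^{-(n-1)/2}\le p^{-1/2}$ is the only use of $n\ge2$ in the paper. For $n=1$ the symbol $\big(\frac{bx^2}p\big)$ is constant on $x\ne0$. This reflects the fact that all lengths from $\Lambda^*$ are integer multiples of one number and lie in one class, so there is nothing to split.

\subsection*{Parameters}
Let $L$ be large. By Lemma~\ref{lem:admissible}, the number of admissible primes up to $2^{20L}$ is at least $c\,2^{20L}/L$, which exceeds $2^{10L}+L$. Choose distinct admissible primes $p_1,\dots,p_L\in[2^{10L},2^{20L}]$ and put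
\[
P=\prod_ip_i\in[2^{10L^2},2^{20L^2}],\qquad h=P^{-20n},\qquad\text{so}\quad\log(1/h)\le CL^2 .
\]
The lower bound on the primes makes the ghost weights small against $2^{-L}$. The tiny shell width $h$ separates the shells about the roughly $P^n$ ghost centers per cell. The upper bound on the primes keeps $\log(1/h)$ polynomial in $L$, so that it loses against $2^{-L}$. From now on $C$ and $c$ are positive constants independent of $L$ and of the primes. They may depend on $n,A,A'$ and on the data $f,I,s$ fixed in Section~\ref{sec:induction}.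

\subsection*{Blocks and their multipliers}
For $\varepsilon\in\{\pm1\}^L$ let the \emph{block} $\mathcal{F}_\varepsilon$ be the union of the classes whose $p_i$-color is $\varepsilon_i$ for all $i$. The $2^L$ blocks are families that partition $\mathcal{R}$. Put
\[
m_\varepsilon(\xi)=\prod_{i=1}^L\frac{1+\varepsilon_i\chi_{p_i}(\xi)}2\in[0,1],\qquad\mathcal{Z}=\bigcup_i\{\xi\in\Lambda^*\setminus\{0\}:q_{p_i}(\xi)=0\}.
\]
If $\xi\ne0$ and $\xi\notin\mathcal{Z}$, then every $\chi_{p_i}(\xi)$ is the $p_i$-color of the class of $|\xi|$. Hence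
\begin{equation}\label{eq:indicator}
1_{|\xi|\in\mathcal{F}_\varepsilon}=m_\varepsilon(\xi)\qquad(\xi\in\Lambda^*,\ \xi\ne0,\ \xi\notin\mathcal{Z}).
\end{equation}
The function $m_\varepsilon$ lives on the finite group $\Lambda^*/P\Lambda^*$, whose characters are $\xi\mapsto e(\xi\cdot y)$ with $y\in P^{-1}\Lambda/\Lambda$. Write $m_\varepsilon(\xi)=\sum_yc_\varepsilon(y)e(\xi\cdot y)$.

\begin{lemma}\label{lem:coeff}
The coefficients $c_\varepsilon(y)$ are real, and
\[
|c_\varepsilon(y)|\le2^{-5L}\ (y\ne0),\qquad|c_\varepsilon(0)-2^{-L}|\le2^{-5L},\qquad\sum_yc_\varepsilon(y)^2\le1 .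
\]
\end{lemma}

\begin{proof}
They are real because $m_\varepsilon$ is real and even, and the last bound is Parseval's identity with $m_\varepsilon^2\le1$. By the Chinese remainder theorem $\Lambda^*/P\Lambda^*\cong\prod_i\Lambda^*/p_i\Lambda^*$, and each $y$ is uniquely $\sum_iy_i$ with $y_i\in p_i^{-1}\Lambda/\Lambda$. Therefore
\[
c_\varepsilon(y)=\prod_i\tfrac12\big(1_{y_i=0}+\varepsilon_i\widehat{\chi}_{p_i}(y_i)\big),
\]
where $\widehat\chi_{p_i}$ denotes the Fourier coefficients of $\chi_{p_i}$ on $\Lambda^*/p_i\Lambda^*$. In the coordinates of the fixed basis and its dual basis these are the sums of Lemma~\ref{lem:gauss}, so $|\widehat\chi_{p_i}|\le p_i^{-1/2}\le2^{-5L}$. Every factor has modulus at most $1$, and if $y\ne0$ some factor has modulus at most $2^{-5L}$. For $y=0$, $|c_\varepsilon(0)-2^{-L}|\le2^{-L}\big((1+2^{-5L})^L-1\big)\le2^{-L}\cdot2L\,2^{-5L}\le2^{-5L}$.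
\end{proof}

\subsection*{Three sparse blocks}
A typical block contains a proportion about $2^{-L}$ of the frequencies at most scales. We need this in a weighted form that holds for both lattices at once. Let $Y_0=\min\mathcal{R}$, and let $Y$ run over the numbers $2^lY_0$, $l\ge0$. For a family $\mathcal{F}$ put
\[
\delta_Y(\mathcal{F})=Y^{-n}\#\{\xi\in\Lambda^*:Y\le|\xi|<2Y,\ |\xi|\in\mathcal{F}\}+Y^{-n}\#\{\xi\in\Lambda'^*:Y\le|\xi|<2Y,\ |\xi|\in\mathcal{F}\},
\]
\[
\mu(\mathcal{F})=\sum_Y\min\Big(1,\frac1{hY}\Big)\delta_Y(\mathcal{F}).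
\]
The weight treats differently the waves that are slow ($Y\le1/h$) and fast ($Y>1/h$) on the scale of the shell width; Step 4 of Section~\ref{sec:triple} needs exactly this form. Since $\sum_\varepsilon\delta_Y(\mathcal{F}_\varepsilon)\le C$ and $\sum_Y\min(1,\frac1{hY})\le C\log(1/h)$, we get $\sum_\varepsilon\mu(\mathcal{F}_\varepsilon)\le CL^2$. At least half of the $2^L$ blocks have $\mu$ at most twice the average. Fix three distinct such blocks and call them $\mathcal{F}_1,\mathcal{F}_2,\mathcal{F}_3$; the choice is the same for $A$ and $A'$. Then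
\begin{equation}\label{eq:sparse}
\mu(\mathcal{F}_j)\le C\,2^{-L}L^2\qquad(j=1,2,3).
\end{equation}
Let $\mathcal{F}_0=\mathcal{R}\setminus(\mathcal{F}_1\cup\mathcal{F}_2\cup\mathcal{F}_3)$. For $j=1,2,3$ we write $m_j$ and $c_j(y)$ for the multiplier of $\mathcal{F}_j$ and its coefficients, and $S_j(\cdot,t)=S_{\mathcal{F}_j}(\cdot,t)$. All these objects depend on $L$.

\section{The induction}\label{sec:induction}

We can only take expectations of functions of the whole sum $S_{\tilde\theta}=\sum_jS_{\mathcal{F}_j,\theta^j}$. The exponential $e^{isS_{\tilde\theta}}$ is bounded and turns the sum into a product, so differences in three separate clocks produce a product of three increments, as in Section~\ref{sec:model}. After one factor $\Phi_f$ has been extracted, we need the same information again, with $\Phi_f$ as a weight. This dictates the inductive statement.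

\begin{definition}
A pair $(G,G')$ of bounded measurable real functions on $X$ and $X'$ is \emph{balanced} if $\mathbb{E}[Ge^{isS_\theta}]=\mathbb{E}'[G'e^{isS'_\theta}]$ for all $\theta\in\Theta$ and $s\in\mathbb{R}$.
\end{definition}

\begin{proposition}\label{prop:step}
Let $n\ge2$. If $(G,G')$ is balanced, then $(G\Phi_f,G'\Phi'_f)$ is balanced for every real $f\in C_c((0,\infty))$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:asymp}]
Assume \eqref{eq:H}. By Proposition~\ref{prop:limit} the pair $(1,1)$ is balanced. By Proposition~\ref{prop:step} and induction, $(\prod_i\Phi_{f_i},\prod_i\Phi'_{f_i})$ is balanced for all $f_1,\dots,f_k$. Taking $s=0$ gives \eqref{eq:moments}, and Proposition~\ref{prop:reconstruct} shows that $A$ and $A'$ are isometric. As noted after \eqref{eq:H}, both theorems follow.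
\end{proof}

To prove Proposition~\ref{prop:step}, fix $f$, an interval $I=[r_0,r_1]\subset(0,\infty)$ containing its support, and $s\ne0$. The partial sums of the series of $S_j(x,t)$ over $|\xi|\le\varrho$ are continuous in $(x,t)$ and converge in $L^2(X)$ uniformly in $t$. So they converge in $L^2(X\times[r_0,r_1+1])$. The limit is jointly measurable, and along a subsequence the convergence holds in $L^2(X)$ for almost every $t$, so the limit equals $S_j(\cdot,t)$ for almost every $t$. We use this version and define the \emph{triple difference}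
\[
\Pi_L(x)=\frac{2^{3L}}{(is)^3}\,\frac1h\int_If(r)\,r^{\frac{3(n-1)}2}\prod_{j=1}^3\Big(e^{isS_j(x,r+h)}-e^{isS_j(x,r)}\Big)\,dr .
\]
The normalization cancels the expected size $is\,2^{-L}r^{-(n-1)/2}$ of each factor on a true shell, and the length $h$ of the set of $r$ for which $x$ lies in that shell.

\begin{lemma}\label{lem:triple}
As $L\to\infty$, $\Pi_L\to\Phi_f$ in $L^1(X)$ and $\Pi'_L\to\Phi'_f$ in $L^1(X')$.
\end{lemma}

This is proved in Section~\ref{sec:triple}.

\begin{proof}[Proof of Proposition~\ref{prop:step}]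
Fix $\theta\in\Theta$ and $s\ne0$; the case $s=0$ follows by dominated convergence as $s\to0$. Expand the product in $\Pi_L$ into eight terms $\pm\exp(is\sum_jS_j(x,t_j))$ with $t_j\in\{r,r+h\}$. By Corollary~\ref{cor:clocks} there is $\tilde\theta$ with $S_{\mathcal{F}_0,\theta}+\sum_jS_j(\cdot,t_j)=S_{\tilde\theta}$ and the same identity for $A'$. Since $(G,G')$ is balanced at $\tilde\theta$, each term has the same expectation against $Ge^{isS_{\mathcal{F}_0,\theta}}$ as its counterpart against $G'e^{isS'_{\mathcal{F}_0,\theta}}$, for almost every $r$. Integrating over $r$,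
\begin{equation}\label{eq:balancedL}
\mathbb{E}\big[G\,e^{isS_{\mathcal{F}_0,\theta}}\,\Pi_L\big]=\mathbb{E}'\big[G'\,e^{isS'_{\mathcal{F}_0,\theta}}\,\Pi'_L\big].
\end{equation}
The three blocks are negligible in $S_\theta$. Indeed $Y^{-1}\le C\min(1,\frac1{hY})$ for $Y\ge Y_0$ and $h\le1$, so by \eqref{eq:sparse}
\[
\|S_\theta-S_{\mathcal{F}_0,\theta}\|_2^2\le C\sum_{j=1}^3\sum_YY^{-(n+1)}\,Y^n\delta_Y(\mathcal{F}_j)\le C\sum_{j=1}^3\mu(\mathcal{F}_j)\to0 .
\]
Since $|e^{isa}-e^{isb}|\le|s||a-b|$ for real $a,b$,
\[
\big\|e^{isS_{\mathcal{F}_0,\theta}}\Pi_L-e^{isS_\theta}\Phi_f\big\|_1\le\|\Pi_L-\Phi_f\|_1+|s|\,\|\Phi_f\|_\infty\|S_\theta-S_{\mathcal{F}_0,\theta}\|_2\to0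
\]
by Lemma~\ref{lem:triple}, and the same holds for $A'$. As $G$ and $G'$ are bounded, the limit of \eqref{eq:balancedL} is $\mathbb{E}[G\Phi_fe^{isS_\theta}]=\mathbb{E}'[G'\Phi'_fe^{isS'_\theta}]$.
\end{proof}

\section{The triple difference}\label{sec:triple}

We prove Lemma~\ref{lem:triple} for $A$. For a function $F\ge0$ on $X\times I$ write
\[
\langle F\rangle=\frac1h\,\mathbb{E}\int_IF(x,r)\,dr .
\]
This is integration against a positive measure, so the inequalities of H\"older and Cauchy--Schwarz apply. The normalization gives one shell bounded mass: for $b\in\mathbb{R}^n$, the set of $(x,r)\in\mathbb{R}^n\times I$ with $r<|x-b|\le r+h$ has measure at most $\omega_n(r_1+1)^nh$, since $x\in B(b,r_1+1)$ and, for given $x$, the admissible $r$ lie in an interval of length $h$. Let $\mathcal{P}=\{(x,r):\nu(x,r)\ge1\}$. By \eqref{eq:unfold} and $\nu\le C$,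
\begin{equation}\label{eq:P}
\langle1_{\mathcal{P}}\rangle\le\langle\nu\rangle\le C,\qquad\langle\nu^2\rangle+\langle\nu^3\rangle\le C .
\end{equation}
Put $\Delta_j=\Delta_hS_j(x,r)$. Then
\begin{equation}\label{eq:factor}
\prod_{j=1}^3\Big(e^{isS_j(x,r+h)}-e^{isS_j(x,r)}\Big)=e^{is\Sigma(x,r)}\prod_{j=1}^3\big(e^{is\Delta_j}-1\big),\qquad\Sigma=S_1+S_2+S_3 .
\end{equation}
Steps 1 and 2 describe $\Delta_j$, Step 3 evaluates the product up to an error $o(2^{-3L})$ in the sense of $\langle\cdot\rangle$, and Step 4 removes the phase $e^{is\Sigma}$.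

\subsection*{Step 1: true shells, ghost shells and the remainder}
For $F\in L^2(X)$ the function $\sum_yc_j(y)F(x+y)$ has Fourier coefficients $m_j(\xi)\widehat F(\xi)$. The function $\Delta_j$ has coefficients $1_{|\xi|\in\mathcal{F}_j}\widehat{\Delta_hS}(\xi)$, and $\widehat{\Delta_hS}(0)=0$. With Lemma~\ref{lem:jump} this gives
\[
\Delta_j=u_j+v_j+w_j,\qquad u_j=c_j(0)\,r^{-\frac{n-1}2}\nu(x,r),\qquad v_j=r^{-\frac{n-1}2}\sum_{y\ne0}c_j(y)\,\nu(x+y,r),
\]
where $w_j=w_j^{(1)}+w_j^{(2)}$, $w_j^{(1)}=\sum_yc_j(y)\zeta(x+y,r)$, and $w_j^{(2)}$ has coefficients $(1_{|\xi|\in\mathcal{F}_j}-m_j(\xi))\widehat{\Delta_hS}(\xi)$. The functions $\Delta_j,u_j,v_j$ are real and jointly measurable, hence so is $w_j$. We claim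
\begin{equation}\label{eq:w}
\langle w_j^2\rangle\le C\,2^{-9L}.
\end{equation}
It suffices to show $\|w_j(\cdot,r)\|_2^2\le Ch\,2^{-9L}$ for $r\in I$. Since $w_j^{(1)}$ is $\zeta$ with its coefficients multiplied by $m_j\in[0,1]$, we have $\|w_j^{(1)}\|_2^2\le Ch^2\le Ch\,2^{-10L}$. By \eqref{eq:indicator}, $w_j^{(2)}$ has frequencies only in $\mathcal{Z}$. Its coefficients are at most $C|\xi|^{-(n+1)/2}\min(1,|\xi|h)$, because $|\Delta_h\cos(2\pi r|\xi|-\varphi)|\le\min(2,2\pi|\xi|h)$. Let $p_{\max}=\max_ip_i$. The set $\mathcal{Z}$ is known to be sparse only at scales above $p_{\max}$; below that scale we use the factor $|\xi|h$.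

The frequencies with $|\xi|<p_{\max}$ contribute at most
\[
Ch^2\sum_{0<|\xi|<p_{\max}}|\xi|^{1-n}\le Ch^2p_{\max}\le Ch\,2^{-10L},
\]
since $hp_{\max}\le P^{1-20n}$. Let $Y\ge p_{\max}$. A cell of $p_i\Lambda^*$ has diameter at most $Cp_i\le CY$ and volume $cp_i^n$, so the ball $B(0,2Y)$ meets at most $C(Y/p_i)^n$ cells. Each cell contains at most $2p_i^{n-1}$ zeros of $q_{p_i}$ by Lemma~\ref{lem:gauss}. Hence $\#(\mathcal{Z}\cap B(0,2Y))\le CY^n\sum_ip_i^{-1}\le CY^nL\,2^{-10L}$. Summing over the shells $Y\le|\xi|<2Y$ with $Y=2^lp_{\max}$, the frequencies $|\xi|\ge p_{\max}$ contribute at most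
\[
CL\,2^{-10L}\sum_YY^{-1}\min(1,Yh)^2\le CL\,2^{-10L}\Big(\sum_{Y\le1/h}Yh^2+\sum_{Y>1/h}Y^{-1}\Big)\le ChL\,2^{-10L},
\]
both sums being geometric and at most $2h$. This proves \eqref{eq:w}.

\subsection*{Step 2: the ghost shells}
Let $\mathcal{C}=M+P^{-1}\Lambda\supset A$ be the set of \emph{centers}. A center $b$ is \emph{active} at $(x,r)$ if $r<|x-b|\le r+h$, and $1_b(x,r)$ is the indicator of this event. Since $\nu(x+y,r)=\sum_{b\in A-y}1_b(x,r)$,
\[
v_j=r^{-\frac{n-1}2}\sum_{b\in\mathcal{C}}\beta_j(b)1_b,\qquad\beta_j(b)=\sum_{y\ne0,\ b+y\subset A}c_j(y),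
\]
where $y$ runs over $P^{-1}\Lambda/\Lambda$. For each $b$ there are at most $\#M$ such $y$, namely $y\equiv a-b\pmod\Lambda$ with $a\in M$, and for each $y$ there are $\#M$ classes $b\bmod\Lambda$ with $b+y\subset A$. Lemma~\ref{lem:coeff} and the Cauchy--Schwarz inequality give
\begin{equation}\label{eq:beta}
|\beta_j(b)|\le\#M\cdot2^{-5L},\qquad\sum_{b\bmod\Lambda}\beta_j(b)^2\le(\#M)^2\sum_yc_j(y)^2\le C .
\end{equation}

The weights are small, but up to $CP^n$ centers lie in a ball of radius $r_1+1$, and we must show that many of them are rarely active together. Let $b\ne\tilde b$ be active at $(x,r)$. Then $\big||x-b|^2-|x-\tilde b|^2\big|\le(r+h)^2-r^2\le2(r_1+1)h$. The function $|x-b|^2-|x-\tilde b|^2$ is affine in $x$ with gradient of length $2|b-\tilde b|$. So $x$ lies in a slab of width at most $Ch/|b-\tilde b|$ and in $B(b,r_1+1)$, and $r$ lies in an interval of length $h$. Hence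
\begin{equation}\label{eq:overlap}
\big|\{(x,r)\in\mathbb{R}^n\times I:\ b\text{ and }\tilde b\text{ are active}\}\big|\le Ch^2/|b-\tilde b| .
\end{equation}
This bound is weak for very close centers, and centers from different cosets $a+P^{-1}\Lambda$ can be very close. We therefore treat only distant pairs as exceptional. Let $\mathcal{O}\subset X\times I$ be the set where two centers at distance at least $\sqrt h$ are active. Two centers active together have distance at most $2(r_1+1)$, and modulo simultaneous translation by $\Lambda$ there are at most $CP^n\cdot CP^n$ such pairs. By \eqref{eq:unfold} and \eqref{eq:overlap},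
\[
\langle1_{\mathcal{O}}\rangle\le\frac1h\,CP^{2n}h^{3/2}=CP^{2n}h^{1/2}=CP^{-8n}.
\]
On $\mathcal{O}$ we use the trivial bound $|v_j|\le CP^n$. Off $\mathcal{O}$ any two active centers have distance less than $\sqrt h=P^{-10n}$, while two points of one coset $a+P^{-1}\Lambda$ have distance at least $c/P>\sqrt h$. So off $\mathcal{O}$ at most $\#M$ centers are active. Then $|v_j|\le C2^{-5L}$ by \eqref{eq:beta}, and $|v_j|^q\le C\sum_b|\beta_j(b)|^q1_b$ by H\"older's inequality for a sum of at most $\#M$ terms. By \eqref{eq:unfold} and the mass bound for one shell,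
\[
\Big\langle\sum_b|\beta_j(b)|^q1_b\Big\rangle\le C\sum_{b\bmod\Lambda}|\beta_j(b)|^q\le C\max_b|\beta_j(b)|^{q-2}\sum_{b\bmod\Lambda}\beta_j(b)^2\le C\,2^{-5L(q-2)}
\]
for $q\in\{3,4\}$. The set $\mathcal{O}$ contributes at most $CP^{qn}P^{-8n}\le CP^{-4n}\le C2^{-40L^2}$ to $\langle|v_j|^q\rangle$ for $1\le q\le4$. With \eqref{eq:P} we obtain
\begin{equation}\label{eq:v}
\langle|v_j|^3\rangle\le C\,2^{-5L},\qquad\langle v_j^4\rangle\le C\,2^{-10L},\qquad\langle1_{\mathcal{P}}|v_j|\rangle\le C\,2^{-5L}.
\end{equation}

\subsection*{Step 3: the product}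
By Lemma~\ref{lem:coeff}, $|u_j|\le C2^{-L}1_{\mathcal{P}}$. Put $\eta_j=\min(1,|v_j|+|w_j|)$. From $|e^{isu_j}-1-isu_j|\le s^2u_j^2/2$ and $|e^{is\Delta_j}-e^{isu_j}|\le\min(2,|s|(|v_j|+|w_j|))\le C\eta_j$ we get
\[
e^{is\Delta_j}-1=isu_j+z_j,\qquad|z_j|\le C\big(2^{-2L}1_{\mathcal{P}}+\eta_j\big).
\]
Write $\prod_j(e^{is\Delta_j}-1)=(is)^3u_1u_2u_3+\mathrm{Err}$. Insert the bounds for $u_j$ and $z_j$ in the seven products that make up $\mathrm{Err}$ and expand. A resulting term without $\eta$ has at least one factor $2^{-2L}$ and two factors at most $2^{-L}$. A term with one or two factors $\eta$ has the factor $1_{\mathcal{P}}$ and at least one factor $2^{-L}$, and we drop the second $\eta\le1$. The remaining term is $\eta_1\eta_2\eta_3$. Thus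
\[
|\mathrm{Err}|\le C\Big(2^{-4L}1_{\mathcal{P}}+2^{-L}1_{\mathcal{P}}\sum_j\eta_j+\eta_1\eta_2\eta_3\Big).
\]
The first term has $\langle\cdot\rangle\le C2^{-4L}$ by \eqref{eq:P}. For the second, \eqref{eq:v}, \eqref{eq:P} and \eqref{eq:w} give
\[
\langle1_{\mathcal{P}}\eta_j\rangle\le\langle1_{\mathcal{P}}|v_j|\rangle+\langle1_{\mathcal{P}}\rangle^{1/2}\langle w_j^2\rangle^{1/2}\le C2^{-5L}+C2^{-9L/2},
\]
so the second term contributes at most $C2^{-5L}$. For the third, use $\eta_j\le\min(1,|v_j|)+\min(1,|w_j|)$ and expand. With $\{i,j,k\}=\{1,2,3\}$, each of the eight terms is bounded by $|v_1v_2v_3|$, by some $|v_iv_jw_k|$, or, if it has at least two factors of the second kind, by some $|w_iw_j|$. We have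
\[
\langle|v_1v_2v_3|\rangle\le\prod_j\langle|v_j|^3\rangle^{1/3}\le C2^{-5L},\qquad\langle|w_iw_j|\rangle\le\langle w_i^2\rangle^{1/2}\langle w_j^2\rangle^{1/2}\le C2^{-9L},
\]
\[
\langle|v_iv_jw_k|\rangle\le\langle v_i^4\rangle^{1/4}\langle v_j^4\rangle^{1/4}\langle w_k^2\rangle^{1/2}\le C2^{-5L}2^{-9L/2}.
\]
Altogether $\langle|\mathrm{Err}|\rangle\le C2^{-4L}$.

The main term is $u_1u_2u_3=c_1(0)c_2(0)c_3(0)\,r^{-3(n-1)/2}\nu^3$, with $2^{3L}c_1(0)c_2(0)c_3(0)=1+O(2^{-4L})$ by Lemma~\ref{lem:coeff}. Distinct points of $A$ have distance at least $c$, and modulo $\Lambda$ there are at most $C$ pairs at distance at most $2(r_1+1)$. So \eqref{eq:overlap} gives $\langle1_{\nu\ge2}\rangle\le Ch$, and $\langle\nu^3-\nu\rangle\le Ch\le C2^{-L}$. Inserting all this and \eqref{eq:factor} into the definition of $\Pi_L$, we get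
\begin{equation}\label{eq:phase}
\Big\|\Pi_L-\frac1h\int_If(r)\,e^{is\Sigma(x,r)}\nu(x,r)\,dr\Big\|_1\le C\big(2^{3L}\langle|\mathrm{Err}|\rangle+2^{-4L}\langle\nu^3\rangle+\langle\nu^3-\nu\rangle\big)\le C\,2^{-L}.
\end{equation}

\subsection*{Step 4: the phase}
We show $\langle\nu\,|e^{is\Sigma}-1|\rangle\to0$. It is not enough that $\Sigma$ is small in $L^2(X)$ for each $r$, because $\nu$ lives on a set of measure $O(h)$, on which $\Sigma$ could still be large. Slow waves will be bounded uniformly in $r$, and fast waves have $L^2$ norm small even against $\sqrt h$.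

Fix $j$, write $\delta_Y=\delta_Y(\mathcal{F}_j)$, and let $S_j^Y$ be the part of $S_j$ with $Y\le|\xi|<2Y$, $Y=2^lY_0$. Split $S_j=S_j^{\le}+S_j^{>}$ according to $Y\le1/h$ and $Y>1/h$. Each $S_j^Y$ is a real finite sum, smooth in $r$, with
\[
\mathbb{E}|S_j^Y(\cdot,r)|^2\le CY^{-1}\delta_Y,\qquad\mathbb{E}|\partial_rS_j^Y(\cdot,r)|^2\le CY\delta_Y,
\]
since differentiation multiplies each coefficient bound by $2\pi|\xi|\le4\pi Y$. For a real $C^1$ function $\phi$ on $I$, integrating the derivative of $\phi^2$ from a point where $\phi^2$ is at most its mean gives $\sup_I\phi^2\le|I|^{-1}\int_I\phi^2+2\int_I|\phi||\partial_r\phi|$. Taking expectations and using the Cauchy--Schwarz inequality,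
\[
\mathbb{E}\sup_{r\in I}|S_j^Y|^2\le CY^{-1}\delta_Y+C(Y^{-1}\delta_Y)^{1/2}(Y\delta_Y)^{1/2}\le C\delta_Y .
\]
There are at most $C\log(1/h)\le CL^2$ values $Y\le1/h$, and $\sum_{Y\le1/h}\delta_Y\le\mu(\mathcal{F}_j)$. By the triangle inequality, Cauchy--Schwarz and \eqref{eq:sparse},
\[
\Big\|\sup_{r\in I}|S_j^{\le}|\Big\|_2\le C\sum_{Y\le1/h}\delta_Y^{1/2}\le CL\,\mu(\mathcal{F}_j)^{1/2}\le C\,2^{-L/2}L^2 .
\]
For the fast part, orthogonality gives $\mathbb{E}|S_j^{>}(\cdot,r)|^2\le C\sum_{Y>1/h}Y^{-1}\delta_Y=Ch\sum_{Y>1/h}(hY)^{-1}\delta_Y\le Ch\,\mu(\mathcal{F}_j)$, that is, $\langle|S_j^{>}|^2\rangle\le C\mu(\mathcal{F}_j)$. For every $x$ we have $\frac1h\int_I\nu(x,r)\,dr\le N(x,r_1+1)\le C$. Using $|e^{is\Sigma}-1|\le|s|\sum_j(|S_j^{\le}|+|S_j^{>}|)$ and \eqref{eq:P},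
\[
\langle\nu\,|e^{is\Sigma}-1|\rangle\le C\sum_j\Big(\mathbb{E}\sup_{r\in I}|S_j^{\le}|+\langle\nu^2\rangle^{1/2}\langle|S_j^{>}|^2\rangle^{1/2}\Big)\le C\,2^{-L/2}L^2\to0 .
\]

Finally, extend $f$ by zero to $\mathbb{R}$. Then
\[
\frac1h\int_If(r)\,\nu(x,r)\,dr=\sum_{a\in A}\frac1h\int_{|x-a|-h}^{|x-a|}f(r)\,dr .
\]
Only the at most $C$ points $a\in B(x,r_1+1)$ contribute, and $f$ is uniformly continuous, so the right side tends to $\Phi_f(x)$ uniformly in $x$ as $h\to0$. Together with \eqref{eq:phase} and the bound on the phase, this gives $\|\Pi_L-\Phi_f\|_1\to0$. The blocks $\mathcal{F}_j$ satisfy \eqref{eq:indicator}, Lemma~\ref{lem:coeff} and \eqref{eq:sparse} for $\Lambda'^*$ as well, with $q'_{p_i}$ and $\chi'_{p_i}$ in place of $q_{p_i}$ and $\chi_{p_i}$, so the four steps apply to $A'$ without change. This proves Lemma~\ref{lem:triple}, and with it Theorems~\ref{thm:main} and~\ref{thm:asymp}.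

\begin{thebibliography}{9}

\bibitem{Liverpool}
University of Liverpool, \texttt{https://core.ac.uk/download/477904147.pdf}.

\end{thebibliography}
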